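# Orthogonal signals in the incoherent channel, and a cap inequality on the complex sphere

## 1. Optimality of orthogonal signals: the statements

**Theorem 1.** Let $2\le M\le n$. Let $\varphi:[0,\infty)\to[0,\infty)$ be nonincreasing and convex, and suppose that $p(\nu)=\varphi(\|\nu\|^2)$ is a probability density on $\mathbb C^n\cong\mathbb R^{2n}$. Fix priors $p_1,\dots,p_M\ge 0$ with $\sum_j p_j=1$ and energies $E_1,\dots,E_M\ge 0$. When signal $s_j\in\mathbb C^n$ is sent, which happens with probability $p_j$, the receiver observes
$$r=s_je^{i\alpha}+\nu ,$$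
where the phase $\alpha$ is uniform on $(-\pi,\pi]$, unknown to the receiver and independent of the signal, and the noise $\nu$ has density $p$ and is independent of both. Let $P_c$ be the largest probability of a correct decision that a receiver can achieve. Then, among all signal sets with $\|s_j\|^2=E_j$ for all $j$, mutually orthogonal signals maximize $P_c$.

Let us unpack this. A transmitter picks one of $M$ known vectors. The channel multiplies it by an unknown unit complex number and adds noise. The receiver sees $r$ and must name the index $j$. The vectors are ours to choose, subject to the prescribed lengths, and the theorem says: choose them orthogonal. Since $M\le n$ there is room to do so. Taking $M=n$, $p_j=1/n$, $E_j=1$, we get the statement posed as Conjecture 5 in "On The Signal Selection Problem For" (https://thesis.library.caltech.edu/7254/3/Farber_sm_1968.pdf): the orthogonal signals $(1,0,\dots,0),\dots,(0,\dots,0,1)$ are optimal for equiprobable, equienergy signals. So Conjecture 5 is true.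

The words "convex upward" in that conjecture refer to $\varphi$ as a function of the *squared* norm. White Gaussian noise, $\varphi(u)=c\,e^{-u/(2\sigma_0^2)}$, qualifies. So does the compactly supported profile $\varphi(u)=c\,(R^2-u)_+$. Noise uniform on a ball, $\varphi=c\,\mathbf 1_{[0,R^2]}$, does not: the chord from $u=0$ to $u=2R^2$ lies below the graph just to the left of $R^2$.

The random phase is what makes orthogonality natural. The signals $s$ and $e^{i\beta}s$ produce the same distribution of $r$, so the antipodal pair $s,-s$ is useless here: with $M=2$ and equal priors it gives $P_c=\tfrac12$. What matters is how far apart the circles $\Gamma_j=\{s_je^{i\alpha}\}$ are, and for unit vectors $\mathrm{dist}(\Gamma_i,\Gamma_j)^2=2-2|\langle s_i,s_j\rangle|$ is largest when $s_i\perp s_j$. This is only a statement about pairs. The theorem concerns the joint configuration.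

In the equiprobable, unit-energy case we can say exactly which sets are optimal.

**Theorem 2 (classification).** Let $n$, $M$, $\varphi$ and the channel be as in Theorem 1, with $p_j=1/M$ and $\|s_j\|=1$. Put $R=\sup\{\sqrt u:\varphi(u)>0\}\in(0,\infty]$.

* If $R\ge 1/\sqrt2$, a signal set is optimal if and only if it is orthonormal.
* If $R<1/\sqrt2$, a signal set is optimal if and only if $|\langle s_i,s_j\rangle|\le 1-2R^2$ for all $i\ne j$, and the optimal value is $P_c=1$.

For example, with $n=M=2$ and $\varphi(u)=c\,(\tfrac14-u)_+$ we have $R=\tfrac12$, and $s_1=(1,0)$, $s_2=(\tfrac12,\tfrac{\sqrt3}2)$ is optimal without being orthogonal.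

Both theorems rest on a geometric inequality. Throughout, $\langle r,s\rangle$ is linear in $r$, $S$ is the unit sphere of $\mathbb C^n$, $\sigma$ its uniform probability measure, and $A_n$ its surface area, so that $dr=A_n\rho^{2n-1}\,d\rho\,d\sigma(u)$ for $r=\rho u$.

**Theorem 3 (caps).** Let $n\ge 2$, $2\le M\le n$, let $s_1,\dots,s_M\in\mathbb C^n$ be unit vectors, let $o_1,\dots,o_M$ be orthonormal, and let $\tau_1,\dots,\tau_M\ge 0$. Then
$$\sigma\{u:|\langle u,s_j\rangle|\le\tau_j\ \forall j\}\ \ge\ \sigma\{u:|\langle u,o_j\rangle|\le\tau_j\ \forall j\}.$$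

Call $\{u\in S:|\langle u,s\rangle|>\tau\}$ the *cap* around $s$ with threshold $\tau$; it is a neighborhood of the circle $\{se^{i\alpha}\}$ when $\tau<1$. The left side is the measure of the complement of the union of $M$ caps. So Theorem 3 says: caps of given sizes cover the most when their centers are orthogonal.

## 2. From error probability to caps

**The decision rule.** Let $L_j(r)$ be the density of $r$ when $s_j$ is sent. A receiver that names $j$ with probability $d_j(r)$, where $\sum_jd_j=1$, is right with probability $\int\sum_j p_jL_j(r)d_j(r)\,dr$. This is at most $\int\max_j p_jL_j$, with equality if it always names a maximizing index. Hence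
$$P_c=\int_{\mathbb C^n}\max_j p_jL_j(r)\,dr. \tag{1}$$

**What the likelihood depends on.** Write $s_j=\sqrt{E_j}\,\hat s_j$ with $\|\hat s_j\|=1$ (if $E_j=0$, any unit $\hat s_j$ will do) and $r=\rho u$ with $u\in S$. Since $\|r-s_je^{i\alpha}\|^2=\rho^2+E_j-2\rho\sqrt{E_j}\,\mathrm{Re}\big(e^{-i\alpha}\langle u,\hat s_j\rangle\big)$, averaging over $\alpha$ removes the argument of $\langle u,\hat s_j\rangle$:
$$L_j(r)=g_j\big(\rho,|\langle u,\hat s_j\rangle|\big),\qquad g_j(\rho,t)=\mathbb E\,\varphi\big(\rho^2+E_j-2\rho\sqrt{E_j}\,t\cos\theta\big), \tag{2}$$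
with $\theta$ uniform on the circle.

**Lemma 4.** For each $\rho\geq 0$ the function $g_j(\rho,\cdot)$ is finite, convex and nondecreasing on $[0,1]$.

*Proof.* It is finite because $\varphi\le\varphi(0)$. Put $a=\rho^2+E_j$ and $b=2\rho\sqrt{E_j}\,t$; then $b\le 2\rho\sqrt{E_j}\le a$. As $\cos\theta$ and $-\cos\theta$ have the same law,
$$g_j(\rho,t)=\tfrac12\,\mathbb E\,\psi(b|\cos\theta|),\qquad \psi(\beta)=\varphi(a-\beta)+\varphi(a+\beta). \tag{3}$$
On $[-a,a]$ the function $\psi$ is convex and even. If $0\le\beta_1\le\beta_2\le a$, then $\beta_1$ is a convex combination of $\beta_2$ and $-\beta_2$, so $\psi(\beta_1)\le\psi(\beta_2)$. Thus $\psi$ is nondecreasing on $[0,a]$. Since $b$ is a nonnegative multiple of $t$, for each $\theta$ the map $t\mapsto\psi(b|\cos\theta|)$ is convex and nondecreasing; take the expectation. $\blacksquare$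

**Proof of Theorem 1, assuming Theorem 3.** The purpose is to rewrite $P_c$ as an integral over level sets, each of which is a complement of caps. In polar coordinates, and with $\int X\,d\sigma=\int_0^\infty\sigma\{X>h\}\,dh$ for $X\ge 0$, formula (1) becomes
$$P_c=A_n\int_0^\infty\rho^{2n-1}\int_0^\infty\Big(1-\sigma\{u:\ p_jg_j(\rho,|\langle u,\hat s_j\rangle|)\le h\ \ \forall j\}\Big)\,dh\,d\rho. \tag{4}$$
Fix $\rho$ and $h$. By Lemma 4 the set $\{t\in[0,1]:p_jg_j(\rho,t)\le h\}$ is empty, or an interval $[0,\tau_j]$, or $[0,\tau_j)$ with $\tau_j>0$. The number $\tau_j$ depends on $\rho$, $h$, $p_j$, $E_j$ but not on the directions $\hat s_j$. If one of these sets is empty, the $\sigma$-probability in (4) is $0$ for every choice of directions. Otherwise it equals $\sigma\{|\langle u,\hat s_j\rangle|\le\tau_j\ \forall j\}$, because the sets $\{|\langle u,\hat s_j\rangle|=\tau_j\}$ are null (see the consequence of (5) below). By Theorem 3 this is smallest when the $\hat s_j$ are orthonormal. So $P_c$ is largest when the $\hat s_j$ are orthonormal. Finally, if the signals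 $s_j$ are mutually orthogonal, the $\hat s_j$ can be chosen orthonormal: the directions belonging to zero signals are free, and $M\le n$ leaves room for them. $\blacksquare$

Convexity of $\varphi$ entered only through the monotonicity in Lemma 4. The same proof therefore gives Theorem 1 for any spherically symmetric noise density for which, for each $j$ and almost every $\rho$, $t\mapsto g_j(\rho,t)$ is nondecreasing on $[0,1]$.

Everything now rests on Theorem 3.

## 3. Caps by hand: disjoint caps, covering caps, and the range in between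

We first recall the distribution of coordinates on the sphere. Let $g\in\mathbb C^n$ have density $\pi^{-n}e^{-\|g\|^2}$. Then $u=g/\|g\|$ has law $\sigma$, and the $|g_j|^2$ are independent exponential variables of mean $1$, with joint density $e^{-(x_1+\dots+x_n)}$ on the positive orthant. This density is constant on each slice $\sum x_i=\text{const}$, so $(|u_1|^2,\dots,|u_n|^2)$ is uniform on the simplex $\{y\in[0,1]^n:\sum y_i=1\}$. If $kx<1$, the part of the simplex where $y_1,\dots,y_k>x$ is, after subtracting $x$ from the first $k$ coordinates, a copy of the simplex scaled by $1-kx$ (up to null sets). If $kx\ge1$ it is empty. Hence, for $x\ge 0$ and $1\le k\le n$,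
$$\sigma\{|u_1|^2>x,\dots,|u_k|^2>x\}=(1-kx)_+^{\,n-1}. \tag{5}$$
In particular, by unitary invariance, $\sigma\{|\langle u,s\rangle|>t\}=(1-t^2)^{n-1}$ for every unit $s$ and $0\le t\le 1$. As $n\ge2$, the law of $|\langle u,s\rangle|$ has no atoms.

Write $\Phi_s(\tau)=\sigma\{|\langle u,s_j\rangle|\le\tau_j\ \forall j\}$ for $\tau=(\tau_1,\dots,\tau_M)$, and $\Phi_o$ for the orthonormal system; let $B_j=\{|\langle u,s_j\rangle|>\tau_j\}$ be the caps.

**Disjoint caps.** Suppose $\tau_i^2+\tau_j^2\ge 1$ for all $i\ne j$. For orthonormal $o_i,o_j$ we have $|\langle u,o_i\rangle|^2+|\langle u,o_j\rangle|^2\le1$, so $u$ cannot be in both caps. The orthonormal caps are disjoint, and the union bound for the $s$-caps, which have the same measures, gives $\Phi_s\ge1-\sum_j\sigma(B_j)=\Phi_o$.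

**Covering caps.** Suppose $M=n$ and $\sum_j\tau_j^2<1$. Since $\sum_j|\langle u,o_j\rangle|^2=1$, some $|\langle u,o_j\rangle|>\tau_j$. The orthonormal caps cover $S$, so $\Phi_o=0$ and there is nothing to prove.

For $n=M=2$ these two cases exhaust all thresholds, so Theorem 3, and with it Theorem 1, is already proved for $n=2$. As a check, take $\tau_1=\tau_2=t\le1$: then $\Phi_o=(2t^2-1)_+$, while for $s_1=s_2$ we get $\Phi_s=t^2$, and indeed $t^2\ge 2t^2-1$.

**The range in between.** For $n=M=3$ take all $\tau_j^2=0.4$. The orthonormal caps overlap, since $(1,1,0)/\sqrt2$ lies in two of them, and they do not cover, since $(1,1,1)/\sqrt3$ lies in none. Each cap has measure $0.6^2=0.36$, so the union bound says $\Phi_s\ge1-1.08=-0.08$, which is no information. By (5) and inclusion–exclusion the target is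
$$\Phi_o=1-3(0.36)+3(0.2)^2-0=0.04 .$$
One might try to repair this by inclusion–exclusion:
$$\Phi_s=1-\sum_j\sigma(B_j)+\sum_{i<j}\sigma(B_i\cap B_j)-\sigma(B_1\cap B_2\cap B_3).$$
The first sum is the same for all configurations. Theorem 3 for $M=2$ would say that each pair overlap is smallest in the orthogonal position, which is good. But the triple overlap is $0$ for the orthonormal caps and can be positive for others (it is $0.36$ when $s_1=s_2=s_3$), and it enters with the wrong sign. Pairwise information does not decide the matter; the position of one vector must be compared against all the others at once.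

## 4. Anderson's theorem for shifted ellipsoids

The tool for "one against all the others" is the following classical fact. Recall the Brunn–Minkowski inequality in $\mathbb R^d$: for nonempty bounded convex sets $A,B$ and $0\le\alpha\le1$, $\mathrm{vol}(\alpha A+(1-\alpha)B)^{1/d}\ge\alpha\,\mathrm{vol}(A)^{1/d}+(1-\alpha)\mathrm{vol}(B)^{1/d}$.

**Lemma 5 (Anderson).** Let $W$ be a real Euclidean space of dimension $d\ge1$, $C\subset W$ closed and convex with $C=-C$, and $Q$ a positive definite quadratic form on $W$. Let $F:[0,\infty)\to[0,\infty)$ be continuous and nonincreasing with $F(u)\to0$ as $u\to\infty$ and $\int_WF(Q(w))\,dw<\infty$. For each $a\in W$ the function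
$$K(s)=\int_CF(Q(w-sa))\,dw$$
is nonincreasing on $[0,\infty)$.

For instance, with $d=1$, $C=[-1,1]$, $F(Q(w))=e^{-w^2}$ and $a=1$, we have $K(s)=\int_{-1-s}^{1-s}e^{-w^2}dw$ and $K'(s)=e^{-(1+s)^2}-e^{-(1-s)^2}\le0$ for $s\ge0$.

*Proof.* For $h>0$ let $\mathcal E_h=\{w:F(Q(w))>h\}$. Since $F$ is continuous, nonincreasing and tends to $0$, this is empty or a bounded open ellipsoid centered at $0$, or, in the same notation, a convex set with $\mathcal E_h=-\mathcal E_h$. Slicing by height, $K(s)=\int_0^\infty V_h(s)\,dh$ with $V_h(s)=\mathrm{vol}(C\cap(\mathcal E_h+sa))$. It suffices to show $V_h(\kappa s)\ge V_h(s)$ for $s\ge0$, $0\le\kappa\le1$.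

By symmetry of $C$ and $\mathcal E_h$ we have $C\cap(\mathcal E_h-sa)=-(C\cap(\mathcal E_h+sa))$, so these two sets have the same volume $V_h(s)$. Since $\kappa s=\frac{1+\kappa}2s+\frac{1-\kappa}2(-s)$, convexity of $C$ and $\mathcal E_h$ gives
$$C\cap(\mathcal E_h+\kappa sa)\ \supseteq\ \tfrac{1+\kappa}2\big(C\cap(\mathcal E_h+sa)\big)+\tfrac{1-\kappa}2\big(C\cap(\mathcal E_h-sa)\big).$$
If the two sets on the right are empty (they are empty together), $V_h(s)=0$ and we are done. Otherwise Brunn–Minkowski gives $V_h(\kappa s)^{1/d}\ge\frac{1+\kappa}2V_h(s)^{1/d}+\frac{1-\kappa}2V_h(s)^{1/d}=V_h(s)^{1/d}$. $\blacksquare$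

## 5. Rotating one vector under a Gaussian weight

**Set-up.** To compare $s_1$ with a direction orthogonal to all other $s_j$, rotate. Let $e,v$ be orthonormal, let $s_2,\dots,s_M$ be orthogonal to $e$, and move the first vector along $\sqrt{1-\lambda^2}\,e+\lambda v$, $0\le\lambda\le1$. At $\lambda=0$ it is $e$. Write $r=ze+yv+w'$ with $w'\perp e,v$ ($w'$ is absent if $n=2$) and $w=yv+w'\in e^\perp$. For $j\ge2$, $\langle r,s_j\rangle=\langle w,s_j\rangle$, so the conditions $|\langle r,s_j\rangle|\le\tau_j$, $j\ge2$, say $w\in C$, where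
$$C=\{w\in e^\perp:|\langle w,s_j\rangle|\le\tau_j,\ j\ge2\}$$
is closed, convex and symmetric. All the other vectors are packed into one convex set. Put $\tau=\tau_1>0$ and, for a weight $f\ge 0$ with $\int f(\|r\|^2)dr<\infty$,
$$G(\lambda)=\int_{\mathbb C^n}f(\|r\|^2)\,\mathbf 1\{|\sqrt{1-\lambda^2}\,z+\lambda y|\le\tau\}\,\mathbf 1\{w\in C\}\,dr.$$

**Fixing the domain.** For $|\lambda|<1$ put $D=1-\lambda^2$ and replace $z$ by $x=\sqrt D\,z+\lambda y$. Here $x,y,z\in\mathbb C\cong\mathbb R^2$, so $dz=D^{-1}dx$, and $|z|^2=|x-\lambda y|^2/D$. Hence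
$$G(\lambda)=\int_{|x|\le\tau}\int_CD^{-1}f(q)\,dw\,dx,\qquad q=q_0+\|w'\|^2,\quad q_0=\frac{|x|^2+|y|^2-2\lambda\,x\cdot y}{D}, \tag{6}$$
where $x\cdot y$ is the dot product in $\mathbb R^2$. Completing the square in either variable,
$$q=|y|^2+\frac{|x-\lambda y|^2}D+\|w'\|^2=|x|^2+\frac{|y-\lambda x|^2}D+\|w'\|^2. \tag{7}$$
The domain of integration in (6) no longer depends on $\lambda$.

**The Gaussian weight works.** Let $f(u)=e^{-cu}$, $c>0$. The second form in (7) gives
$$G(\lambda)=\int_{|x|\le\tau}e^{-c|x|^2}H(x)\,dx,\qquad H(x)=D^{-1}\int_C e^{-c(|y-\lambda x|^2/D+\|w'\|^2)}\,dw .$$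
For $x=\xi\omega$ with $|\omega|=1$, the integral $H(\xi\omega)$ is that of a centered profile shifted by $\lambda\xi\,\omega v$, so by Lemma 5 it is nonincreasing in $\xi\ge0$. On each ray, with the weight $e^{-c\xi^2}\xi\,d\xi$, the average of $H$ over $\xi\le\tau$ is at least $H(\tau\omega)$, which is at least its average over $\xi\geq\tau$. So the average over $\xi\le\tau$ is at least the average over the whole ray. The weight is the same on all rays, so
$$\frac{G(\lambda)}{\int_{|x|\le\tau}e^{-c|x|^2}dx}\ \ge\ \frac{\int_{\mathbb C}e^{-c|x|^2}H(x)\,dx}{\pi/c}=\int_Ce^{-c\|w\|^2}dw ,$$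
the last equality by undoing the change of variables. The right side times the denominator on the left is exactly $G(0)$, so $G(\lambda)\ge G(0)$.

**Why this is not enough.** Moving the vectors one at a time (as in Section 7), one reaches an orthonormal system and obtains, in polar coordinates with $v=\rho^2$ as variable,
$$\int_0^\infty e^{-cv}\,v^{n-1}\big[\Phi_s(\tau/\sqrt v)-\Phi_o(\tau/\sqrt v)\big]\,dv\ \ge0\qquad\text{for all }c>0 .$$
Theorem 3 asks for the sign of the bracket itself. A nonnegative Laplace transform does not give it: $k(v)=v^2-\tfrac52v+1=(v-\tfrac12)(v-2)$ is negative on $(\tfrac12,2)$, yet $\int_0^\infty e^{-cv}k(v)\,dv=(c^2-\tfrac52c+2)/c^3>0$ for all $c>0$, because $\tfrac{25}4-8<0$.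

To isolate a single sphere we need $G(\lambda)\ge G(0)$ for weights $f$ concentrated near one radius. For these the argument above breaks at a precise place: $f(|x|^2+\cdots)$ no longer factors, so as $x$ moves out along a ray, both the shift $\lambda x$ and the profile $f(|x|^2+\cdot)$ change. Lemma 5 controls only the shift.

## 6. A mixed-derivative identity that moves everything to the circle $|x|=\tau$

If we could compare only points $x$ of the same modulus, the profile would be frozen and Lemma 5 would apply to any weight. A divergence theorem does this: if $\partial_\lambda$ of the integrand in (6) is a divergence in $x$, then $G'(\lambda)$ is an integral over the circle $|x|=\tau$.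

What should the divergence be? For $f(u)=e^{-cu}$, the function $D^{-1}e^{-cq}$ is, as a function of $(x,y)$ and up to factors free of $x$, $y$ and $\lambda$, a Gaussian density whose correlation is $\lambda$, and one can expect $\partial_\lambda$ to be a multiple of $\nabla_x\cdot\nabla_y$; the computation below confirms this with the factor $\frac1{2c}$. Now $\frac1{2c}e^{-cu}=\frac12\int_u^\infty f$, a formula that is linear in $f$ and has forgotten $c$. So for general $f$ we try $F(u)=\frac12\int_u^\infty f$. It is automatically nonincreasing, which is just what Lemma 5 wants of a profile, and no monotonicity of $f$ is needed.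

**Lemma 6.** Let $e,v$ be orthonormal in $\mathbb C^n$, $\lambda_0\in[0,1]$, $s_1=\sqrt{1-\lambda_0^2}\,e+\lambda_0v$, and let $s_2,\dots,s_M$ be orthogonal to $e$. Let $\tau_1,\dots,\tau_M>0$, and let $f:[0,\infty)\to[0,\infty)$ be $C^1$ with compact support. Then
$$\int_{\mathbb C^n}f(\|r\|^2)\mathbf 1\{|\langle r,s_j\rangle|\le\tau_j\ \forall j\ge1\}\,dr\ \ge\ \int_{\mathbb C^n}f(\|r\|^2)\mathbf 1\{|\langle r,e\rangle|\le\tau_1,\ |\langle r,s_j\rangle|\le\tau_j\ \forall j\ge2\}\,dr.$$

*Proof.* In the notation of Section 5 the claim is $G(\lambda_0)\ge G(0)$.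

**Step 1: it suffices that $G'\ge0$ on $[0,1)$.** The purpose is to allow $\lambda_0=1$, where the change of variables fails. The integrand of $G$ is dominated by $f(\|r\|^2)$, and as $\lambda'\to\lambda$ the indicators converge off the set $\{|\sqrt{1-\lambda^2}\,z+\lambda y|=\tau\}$. That set is null, being the preimage of a circle under a surjective linear map $\mathbb C^n\to\mathbb C$. By dominated convergence $G$ is continuous on $[0,1]$, so $G'\ge0$ on $[0,1)$ gives $G(\lambda_0)\ge G(0)$ also for $\lambda_0=1$.

**Step 2: differentiate under the integral.** Suppose $f$ vanishes on $[L,\infty)$. By the first form in (7), the integrand in (6) vanishes unless $|y|^2+\|w'\|^2\le L$, and $|x|\le\tau$; this is a bounded set independent of $\lambda$. For $|\lambda|\le1-\delta$ the function $D^{-1}f(q)$ and its $\lambda$-derivative are bounded there. So for $|\lambda|<1$, $G'(\lambda)=\int_{|x|\le\tau}\int_C\partial_\lambda[D^{-1}f(q)]\,dw\,dx$.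

**Step 3: write the derivative as a divergence.** Let $F(u)=\frac12\int_u^\infty f$. Then $F\in C^2$, $F\ge0$ has compact support, and $F'=-\frac12f\le0$. We show
$$\partial_\lambda\big[D^{-1}f(q)\big]=\nabla_x\cdot\nabla_y\big[D^{-1}F(q)\big]. \tag{8}$$
From (6) and $\partial_\lambda D=-2\lambda$,
$$\partial_\lambda q=\frac{-2x\cdot y}D+\frac{2\lambda q_0}D=\frac2D(\lambda q_0-x\cdot y),\quad \nabla_xq=\frac2D(x-\lambda y),\quad\nabla_yq=\frac2D(y-\lambda x),\quad\nabla_x\cdot\nabla_yq=-\frac{4\lambda}D,$$
the last because each of the two real coordinates contributes $-2\lambda/D$. Next, using $|x|^2+|y|^2=Dq_0+2\lambda x\cdot y$,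
$$(x-\lambda y)\cdot(y-\lambda x)=(1+\lambda^2)x\cdot y-\lambda(|x|^2+|y|^2)=(1-\lambda^2)x\cdot y-\lambda Dq_0=D(x\cdot y-\lambda q_0).$$
Therefore, with $F''=-\frac12f'$,
$$\nabla_x\cdot\nabla_yF(q)=F''\,\nabla_xq\cdot\nabla_yq+F'\,\nabla_x\cdot\nabla_yq=-\tfrac12f'\cdot\tfrac4D(x\cdot y-\lambda q_0)+\tfrac12f\cdot\tfrac{4\lambda}D=f'\,\partial_\lambda q+\tfrac{2\lambda}Df .$$
Multiplying by $D^{-1}$ gives $D^{-1}f'\,\partial_\lambda q+2\lambda D^{-2}f$. Since $\partial_\lambda D^{-1}=2\lambda D^{-2}$, this is $\partial_\lambda[D^{-1}f(q)]$, which proves (8).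

**Step 4: go to the boundary circle.** The field $\nabla_yF(q)$ is $C^1$ in $x$. By (8), Fubini (everything is bounded with bounded support) and the divergence theorem on the disc $|x|\le\tau$,
$$G'(\lambda)=D^{-1}\int_{|x|=\tau}\Big[\int_C\omega\cdot\nabla_yF(q)\,dw\Big]\,d\ell(x),\qquad\omega=x/\tau.$$
On this circle the second form in (7) reads $q=\tau^2+|y-\lambda\tau\omega|^2/D+\|w'\|^2$. Keep $\lambda$, and hence $D$, fixed, and define for real $s$
$$K_\omega(s)=\int_CF\big(\tau^2+|y-s\omega|^2/D+\|w'\|^2\big)\,dw .$$
For bounded $s$ the integrand is $C^1$ with support in a fixed bounded set, so we may differentiate. Moving $s$ shifts $y$ by $-s\omega$, so $K_\omega'(\lambda\tau)$ is minus the bracket, and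
$$G'(\lambda)=-D^{-1}\int_{|x|=\tau}K_\omega'(\lambda\tau)\,d\ell(x). \tag{9}$$

**Step 5: apply Anderson.** In $W=e^\perp$, of real dimension $2n-2\ge2$, take $Q(yv+w')=|y|^2/D+\|w'\|^2$, the profile $u\mapsto F(\tau^2+u)$, and $a=\omega v$. Then $K_\omega(s)=\int_CF(\tau^2+Q(w-sa))\,dw$. The profile is continuous, nonincreasing and compactly supported, so Lemma 5 says $K_\omega$ is nonincreasing on $[0,\infty)$, whence $K_\omega'(\lambda\tau)\le0$ for $\lambda\ge0$. By (9), $G'(\lambda)\ge0$ on $[0,1)$. $\blacksquare$

## 7. One vector at a time to an orthonormal system: proof of Theorem 3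

If some $\tau_j=0$, both sides are $0$, because the law of $|\langle u,s_j\rangle|$ has no atom at $0$. So let all $\tau_j>0$.

**Step 1: one replacement.** The purpose is to put $s_1$ in the form required by Lemma 6. Let $V=\mathrm{span}(s_2,\dots,s_M)$. Then $\dim V\le M-1\le n-1$, so $V^\perp\ne0$; this is where $M\le n$ is used. We replace $s_1$ by a unit vector $e\in V^\perp$ as follows.

* If $s_1\in V^\perp$, take $e=s_1$; nothing changes.
* If $s_1\in V$, take any unit $e\in V^\perp$, with $v=s_1$ and $\lambda_0=1$.
* Otherwise let $e$ and $v$ be the normalized projections of $s_1$ on $V^\perp$ and $V$; then $s_1=\sqrt{1-\lambda_0^2}\,e+\lambda_0v$ with $\lambda_0=\|P_Vs_1\|\in(0,1)$.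

In each case, for every $C^1$ compactly supported $f\ge0$, the integral $\int f(\|r\|^2)\mathbf 1\{|\langle r,s_j\rangle|\le\tau_j\ \forall j\}\,dr$ does not increase under the replacement.

**Step 2: iterate.** Do this successively to the first, second, …, $M$-th vector, each time replacing it by a unit vector orthogonal to all other current vectors. Once replaced, a vector stays orthogonal to the rest: it was orthogonal to all the unreplaced vectors, and each later replacement is chosen orthogonal to it. After $M$ steps the system is orthonormal. By unitary invariance of Lebesgue measure its integral is the one for $o_1,\dots,o_M$. In polar coordinates, after dividing by $A_n$,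
$$\int_0^\infty f(\rho^2)\,\rho^{2n-1}\big[\Phi_s(\tau/\rho)-\Phi_o(\tau/\rho)\big]\,d\rho\ \ge0\qquad\text{for every such }f. \tag{10}$$

**Step 3: localize at $\rho=1$.** The laws of $|\langle u,s_j\rangle|$ and $|\langle u,o_j\rangle|$ have no atoms, so the bracket in (10) is continuous in $\rho>0$. If it were negative at $\rho=1$, it would be negative on a neighborhood of $1$, and a $C^1$ function $f\ge0$, $f\neq 0$, with $f(\rho^2)$ supported in that neighborhood would contradict (10). Hence $\Phi_s(\tau)\ge\Phi_o(\tau)$. $\blacksquare$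

This completes the proof of Theorem 1, and so of Conjecture 5.

## 8. The exact optimal value for equiprobable unit-energy signals

From here on $p_j=1/M$, $\|s_j\|=1$, $2\le M\le n$. Write $h_\rho(t)=\mathbb E\,\varphi(\rho^2+1-2\rho t\cos\theta)$, and $\Phi_s(t)$ for $\Phi_s(t,\dots,t)$.

**Proposition 7.** For every set of $M$ unit vectors,
$$P_c(s)=\frac{A_n}M\int_0^\infty\rho^{2n-1}\Big[h_\rho(0)+\int_0^1h_\rho'(t)\,(1-\Phi_s(t))\,dt\Big]\,d\rho. \tag{11}$$
The maximum of $P_c$ is the value of (11) with $\Phi_s$ replaced by
$$\Phi_o(t)=\sum_{k=0}^M(-1)^k\binom Mk\,(1-kt^2)_+^{\,n-1}. \tag{12}$$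

*Proof.* By Lemma 4, $h_\rho$ is finite, convex and nondecreasing on $[0,1]$. For $0\le t<t'\le1-\varepsilon$ its difference quotients lie between $0$ and $(h_\rho(1)-h_\rho(t'))/(1-t')\le h_\rho(1)/\varepsilon$, so $h_\rho$ is Lipschitz on $[0,1-\varepsilon]$, and $h_\rho(m)=h_\rho(0)+\int_0^mh_\rho'(t)\,dt$ for $0\le m<1$. Let $m(u)=\max_j|\langle u,s_j\rangle|$, which is less than $1$ for almost every $u$. By monotonicity $\max_jh_\rho(|\langle u,s_j\rangle|)=h_\rho(m(u))$, and by Tonelli
$$\int_Sh_\rho(m(u))\,d\sigma(u)=h_\rho(0)+\int_0^1h_\rho'(t)\,\sigma\{m>t\}\,dt .$$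
Since $\sigma\{m>t\}=1-\Phi_s(t)$, inserting this in (1) gives (11). By Theorem 1 the maximum is attained at orthonormal sets, for which (12) is inclusion–exclusion with (5). $\blacksquare$

For $n=M=2$, (12) is $1-2(1-t^2)+(1-2t^2)_+=(2t^2-1)_+$ for $0\le t\le1$, as found in Section 3.

## 9. Which sets are optimal: proof of Theorem 2

A finite convex function on $[0,\infty)$ is continuous on $(0,\infty)$. So if $R<\infty$, then $\varphi>0$ on $[0,R^2)$ and $\varphi=0$ on $[R^2,\infty)$.

### Noise radius $R\ge1/\sqrt2$

Orthonormal sets are optimal by Theorem 1. Let $s$ be a set of unit vectors that is not orthonormal; we must show $P_c(s)<P_c(o)$. Put $c=\max_{i\ne j}|\langle s_i,s_j\rangle|\in(0,1]$, $t^*=\sqrt{(1+c)/2}\in(1/\sqrt2,1]$ and $I=(1/\sqrt2,t^*)$. By (11), both probabilities being finite,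
$$P_c(o)-P_c(s)=\frac{A_n}M\int_0^\infty\rho^{2n-1}\int_0^1h_\rho'(t)\,[\Phi_s(t)-\Phi_o(t)]\,dt\,d\rho .$$
The integrand is $\ge0$ by Theorem 3 and Lemma 4. It suffices to find a set of positive measure in the $(\rho,t)$-plane where it is positive. The interval $I$ is chosen so that on it the orthonormal caps are disjoint while two of the $s$-caps meet.

**Step 1: $\Phi_s(t)>\Phi_o(t)$ for $t\in I$.** Since $t^2>\frac12$, the orthonormal caps are disjoint (Section 3), so with $B_j=\{|\langle u,s_j\rangle|>t\}$ we have $\Phi_o(t)=1-M\sigma(B_1)$, all caps with threshold $t$ having equal measure. Choose a pair with $|\langle s_i,s_j\rangle|=c$ and $\theta$ with $\langle s_i,e^{i\theta}s_j\rangle=c$. Then $\|s_i+e^{i\theta}s_j\|^2=2+2c$, and the unit vector $u=(s_i+e^{i\theta}s_j)/\sqrt{2+2c}$ satisfies $|\langle u,s_i\rangle|=|\langle u,s_j\rangle|=(1+c)/\sqrt{2+2c}=t^*>t$. So $B_i\cap B_j$ is open and nonempty, and has positive measure. Hence $\sigma(\bigcup_kB_k)<M\sigma(B_1)$, that is, $\Phi_s(t)>\Phi_o(t)$.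

**Step 2: where $h_\rho'>0$.** For $\rho>0$, $t\in(0,1)$ let
$$J_{\rho,t}=(\rho^2+1-2\rho t,\ \rho^2+1+2\rho t).$$
Its left end is positive, as $\rho^2+1\ge2\rho>2\rho t$. *If $\varphi$ is not affine on $J_{\rho,t}$, then $h_\rho$ has positive one-sided derivatives at $t$.* To see this, use (3) with $a=\rho^2+1$, $b=2\rho t$. We know $\psi(b)\ge\psi(0)$. Equality would mean $\varphi(a)=\frac12(\varphi(a-b)+\varphi(a+b))$. Let $\ell$ be the chord of $\varphi$ over $[a-b,a+b]$. The convex function $\varphi-\ell$ is $\le0$ there and would vanish at both ends and at $a$. If it were negative at some point, say in $(a-b,a)$, then, $a$ lying between that point and $a+b$, convexity would make it negative at $a$, a contradiction; the other side is the same. So $\varphi$ would be affine on $J_{\rho,t}$. Hence $\psi(b)>\psi(0)$. As $a-b>0$, $\psi$ is continuous on $[0,b]$, so $\psi(b|\cos\theta|)>\psi(0)$ for $\theta$ near $0$, and $\psi(b|\cos\theta|)\ge\psi(0)$ always. Therefore $h_\rho(t)>\frac12\psi(0)=h_\rho(0)$, and by convexity both one-sided derivatives of $h_\rho$ at $t$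 are at least $(h_\rho(t)-h_\rho(0))/t>0$.

Let $U=\{(\rho,t)\in(0,\infty)\times(0,1):\varphi\text{ is not affine on }J_{\rho,t}\}$. This set is open: non-affinity of a convex function is witnessed by three points of $J_{\rho,t}$, the middle value lying strictly below the chord, and these three points belong to $J_{\rho',t'}$ for all $(\rho',t')$ near $(\rho,t)$.

**Step 3: $U$ meets $(0,\infty)\times I$.** Suppose first $R=\infty$, and fix $t\in I$. If $\varphi$ were affine on $J_{\rho,t}$ for every $\rho\ge1$, then, since $\rho^2+1\in J_{\rho,t}$, it would be affine near each point of $[2,\infty)$, hence affine on $[2,\infty)$. Being nonnegative and nonincreasing, it would be constant there, and integrability of $\varphi(\|\nu\|^2)$ would force the constant to be $0$, contradicting $R=\infty$.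

Suppose now $R<\infty$. Then $\varphi$ is not affine on any open interval $J\subset(0,\infty)$ containing $R^2$, since it is positive to the left of $R^2$ and zero to the right. If $R>1$, take $\rho=\sqrt{R^2-1}$ and any $t\in I$: then $R^2=\rho^2+1$ is the midpoint of $J_{\rho,t}$. If $1/\sqrt2\le R\le1$, take any $t\in I$ and $\rho=t$: then $J_{\rho,t}=(1-t^2,1+3t^2)$, and $1-t^2<\frac12\le R^2\le1<1+3t^2$.

So $U\cap((0,\infty)\times I)$ is open and nonempty. For each $\rho$ the derivative $h_\rho'(t)$ exists for all but countably many $t$, so by Steps 1 and 2 the integrand is positive almost everywhere on this set. Hence $P_c(s)<P_c(o)$.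

### Noise radius $R<1/\sqrt2$

Here the aim is to see when the signals can be told apart without error. The density $L_j(r)=\frac1{2\pi}\int\varphi(\|r-s_je^{i\alpha}\|^2)\,d\alpha$ is positive exactly when the set of $\alpha$ with $\|r-s_je^{i\alpha}\|<R$ has positive measure. This set is open in $\alpha$, so $L_j>0$ exactly on the open tube $T_j=\{r:\mathrm{dist}(r,\Gamma_j)<R\}$, where $\Gamma_j=\{s_je^{i\alpha}\}$.

Since $\frac1M\int\sum_jL_j=1$, formula (1) gives $1-P_c=\frac1M\int\big(\sum_jL_j-\max_jL_j\big)\,dr$, with nonnegative integrand. So $P_c=1$ if and only if at almost every $r$ at most one $L_j$ is positive, that is, the sets $T_i\cap T_j$, $i\ne j$, are null. They are open, so null means empty. If $T_i\cap T_j$ contains a point, the triangle inequality gives $\mathrm{dist}(\Gamma_i,\Gamma_j)<2R$. Conversely, if $\mathrm{dist}(\Gamma_i,\Gamma_j)<2R$, the midpoint of two closest points of these compact sets lies in both tubes. So the condition is $\mathrm{dist}(\Gamma_i,\Gamma_j)\ge2R$. As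
$$\mathrm{dist}(\Gamma_i,\Gamma_j)^2=\min_{\alpha,\beta}\big(2-2\,\mathrm{Re}\langle s_ie^{i\alpha},s_je^{i\beta}\rangle\big)=2-2|\langle s_i,s_j\rangle| ,$$
it reads $2-2|\langle s_i,s_j\rangle|\ge4R^2$, i.e. $|\langle s_i,s_j\rangle|\le1-2R^2$. Since $1-2R^2>0$, orthonormal sets satisfy it. So the maximum of $P_c$ is $1$, attained exactly by the sets with $|\langle s_i,s_j\rangle|\le1-2R^2$ for all $i\ne j$. $\blacksquare$

In the example of Section 1, $R=\frac12$ and $\langle s_1,s_2\rangle=\frac12=1-2R^2$: the two circles are at distance exactly $1=2R$, and the open tubes just fail to meet.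

For white Gaussian noise, and for any noise satisfying the hypotheses whose support is unbounded, $R=\infty$. Then the orthogonal signals are the unique optimal equiprobable, equienergy set of $M=n$ signals, up to a unitary map of $\mathbb C^n$.
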